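
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{conjecture}[theorem]{Conjecture}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Wall-crossing equivalences of hypertoric varieties\\ and the Deligne groupoid}


\begin{abstract}
Two smooth hypertoric varieties whose stability parameters lie in adjacent chambers are related by a Mukai flop, and the structure sheaf of the fiber product over the wall defines an equivalence of their derived categories. It was conjectured that these equivalences define a functor on the Deligne groupoid of the discriminantal arrangement. We show that this is false: for the weights $e_1,e_2,e_2,e_1+e_2$ of a two-dimensional torus, the two half-turns around the origin that start in the chamber of $(2,1)$ give non-isomorphic functors. We then determine, for every unimodular configuration, exactly which of the relations of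 the Deligne groupoid hold, and hence for which configurations the functor exists. The method is to let the value of the moment map vary. The fiber product then becomes a common blow-up of two smooth varieties, the transforms of many line bundles are given by a simple rule, and the question is largely reduced to following the terms of Koszul complexes across the walls.
\end{abstract}

\section{Introduction}

\subsection{Hypertoric varieties and wall-crossing}

Let $T^n=(\mathbb C^*)^n$ act diagonally on $\mathbb C^n$, hence on $T^*\mathbb C^n=\mathbb C^n\times(\mathbb C^n)^*$, with its algebraic moment map. Let $K\subset T^n$ be an algebraic subtorus of dimension $c$ with Lie algebra $\mathfrak k$, and let $\mu=\mu_K:T^*\mathbb C^n\to\mathfrak k^*=\mathfrak k^*_{\mathbb C}$ be the induced moment map for $K$. Let $\mathfrak k^*_{\mathbb Z}\subset\mathfrak k^*_{\mathbb R}$ be the character lattice of $K$ inside the real Lie coalgebra, and let $a_i\in\mathfrak k^*_{\mathbb Z}$ be the restriction to $K$ of the $i$-th coordinate character. As $K$ is a subtorus, $a_1,\dots,a_n$ generate $\mathfrak k^*_{\mathbb Z}$.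 For $\eta\in\mathfrak k^*_{\mathbb Z}$ the \emph{hypertoric variety} is the GIT quotient
\[
M_\eta=\mu^{-1}(0)/\!\!/_\eta K .
\]

A \emph{wall} is a hyperplane of $\mathfrak k^*_{\mathbb R}$ spanned by some of the $a_i$. The walls form the \emph{discriminantal arrangement}. Two points lie in the same \emph{face} of it if, for each wall, both lie on it or both lie strictly on the same side; faces are relatively open, and the open ones are the \emph{chambers}. The variety $M_\eta$ depends only on the face containing $\eta$ (Lemma~\ref{lem:ss}). We assume throughout that the configuration is \emph{unimodular}: every $\mathbb R$-basis of $\mathfrak k^*_{\mathbb R}$ consisting of $a_i$'s is a $\mathbb Z$-basis of $\mathfrak k^*_{\mathbb Z}$. Then $M_\eta$ is smooth for $\eta$ in a chamber. (For $K=\mathbb C^*$ with weights $1,2$, which is not unimodular, the points where only the coordinate of weight $2$ is nonzero have stabilizer $\{\pm1\}$.)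

The simplest example is $K=\mathbb C^*$ acting on $\mathbb C^n$, $n\ge2$, by scalars: $\mathfrak k^*_{\mathbb R}=\mathbb R$, the only wall is $0$, $M_1=T^*\mathbb P^{n-1}$, $M_{-1}$ is the cotangent bundle of the dual projective space, $M_0$ consists of the $n\times n$ matrices of rank $\le1$ and trace $0$, and $M_1\to M_0\leftarrow M_{-1}$ is a Mukai flop. In general, let $\eta,\eta'$ be characters in adjacent chambers (separated by a single wall) and $\eta_0$ a character in the relative interior of the wall between them. There are projective morphisms $M_\eta\to M_{\eta_0}\leftarrow M_{\eta'}$, and by a theorem of Konno $M_\eta$ and $M_{\eta'}$ are related by a Mukai flop over $M_{\eta_0}$. By an argument modeled on Namikawa's, the Fourier--Mukai transform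
\[
\Phi_\eta^{\eta'}:D^b(M_\eta)\longrightarrow D^b(M_{\eta'})
\]
with kernel the structure sheaf of $M_\eta\times_{M_{\eta_0}}M_{\eta'}$ is an equivalence of bounded derived categories of coherent sheaves \cite{thesis}. We take this equivalence as given.

\subsection{The question}

Composing these equivalences along a path of chambers gives an equivalence that may depend on the path. The natural object that measures this dependence is a fundamental groupoid. Choose a character in each chamber and let $\Theta$ be the set of chosen characters. Let $\Upsilon_{\mathbb C}\subset\mathfrak k_{\mathbb C}^*$ be the complement of the complexified arrangement. The \emph{Deligne groupoid} is $\Pi_1(\Upsilon_{\mathbb C},\Theta)$, the full subgroupoid of the fundamental groupoid on the base points $\Theta$. Salvetti constructed a CW-complex $X\subset\Upsilon_{\mathbb C}$ whose inclusion is a homotopy equivalence, so that $\Pi_1(X,\Theta)\cong\Pi_1(\Upsilon_{\mathbb C},\Theta)$: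
\begin{itemize}
\item its vertices are the elements of $\Theta$;
\item its $1$-skeleton $X_1$ has arcs in both directions between $\eta$ and $\eta'$ if and only if these lie in adjacent chambers;
\item its $2$-cells are indexed by pairs $(\eta,F)$ with $\eta\in\Theta$ and $F$ a codimension-$2$ face in the closure of the chamber of $\eta$. If $\bar\eta\in\Theta$ lies in the chamber opposite to that of $\eta$ among the chambers whose closures contain $F$, and $\Gamma_1,\Gamma_2$ are the two minimal directed paths in $X_1$ from $\eta$ to $\bar\eta$, the boundary of the cell is $\Gamma_1\cup\Gamma_2$.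
\end{itemize}
The arcs $\eta\to\eta'$ and $\eta'\to\eta$ are not inverse to each other: together they form a loop around the complexified wall.

Let $\mathcal C$ be the groupoid whose objects are the categories $D^b(M_\eta)$, $\eta\in\Theta$, and whose morphisms are the equivalences between them up to natural isomorphism.

\begin{conjecture}[{\cite[Conjecture 5.12]{thesis}}]\label{conj}
There is a unique functor $\Pi_1(X,\Theta)\to\mathcal C$ that assigns to each arc $\eta\to\eta'$ of $X_1$ the equivalence $\Phi_\eta^{\eta'}$.
\end{conjecture}

For a directed path $\Gamma$ in $X_1$ let $\Phi_\Gamma$ be the composite of the $\Phi$'s along $\Gamma$. Since $\Pi_1(X,\Theta)$ is the groupoid generated by the arcs of $X_1$ with one relation $\Gamma_1=\Gamma_2$ for each $2$-cell, the functor is unique if it exists, and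
\begin{equation}\label{eq:relations}
\text{the functor exists if and only if }\Phi_{\Gamma_1}\cong\Phi_{\Gamma_2}\text{ for every $2$-cell }(\eta,F).
\end{equation}
There are reasons to expect this. The paths $\Gamma_1$ and $\Gamma_2$ cross the same walls in the same direction. After the deformation described in \S\ref{ss:idea}, all the varieties involved agree over a dense open set and all the functors are the identity there; moreover both composites fix a whole supply of line bundles. The question is whether that supply is large enough.

\subsection{Results}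

Call a linear subspace of $\mathfrak k^*_{\mathbb R}$ \emph{spanned} if it is spanned by the $a_i$ that it contains.

\begin{theorem}\label{thm:counter}
Let $K=\{(t_1,t_2,t_2,t_1t_2)\}\subset T^4$, so that $(a_1,a_2,a_3,a_4)=(e_1,e_2,e_2,e_1+e_2)$. Let $F=\{0\}$ and let $\eta$ lie in the chamber of $(2,1)$. The configuration is unimodular and $\Phi_{\Gamma_1}\not\cong\Phi_{\Gamma_2}$. Hence Conjecture~\ref{conj} is false.
\end{theorem}

\begin{theorem}\label{thm:cells}
Let $(\eta,F)$ be a $2$-cell for a unimodular configuration and $W=\operatorname{span}_{\mathbb R}F$. Then $\Phi_{\Gamma_1}\not\cong\Phi_{\Gamma_2}$ if and only if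
\begin{enumerate}
\item[(i)] $W$ is spanned,
\item[(ii)] exactly three walls contain $F$, and
\item[(iii)] at least two indices $i$ satisfy $a_i\in H_{\mathrm{mid}}\setminus W$, where $H_{\mathrm{mid}}$ is the wall crossed second by both $\Gamma_1$ and $\Gamma_2$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:functor}
The functor of Conjecture~\ref{conj} exists (and is then unique) if and only if for every spanned $W$ of codimension $2$, either exactly two walls contain $W$ or exactly three of the $a_i$ lie outside $W$.
\end{corollary}

\subsection{The idea}\label{ss:idea}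

Instead of $M_\eta=\mu^{-1}(0)/\!\!/_\eta K$ we work on $\mathcal M_\eta=T^*\mathbb C^n/\!\!/_\eta K$, which is a family over $\mathfrak k^*$ with zero fiber $M_\eta$. There the fiber product over a wall is smooth: it is a common blow-up of both sides. Each character $\chi$ gives a line bundle $L_\chi$ on every $\mathcal M_\eta$ with $\eta$ in a chamber. Let a wall be the kernel of a primitive covector $\lambda$, let $k$ be the number of $a_i$ off the wall, and cross from $\lambda>0$ to $\lambda<0$. The deformed transform obeys the following rule:
\begin{equation}\label{eq:rule}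
L_\chi\longmapsto\begin{cases}L_\chi&\text{if }-(k-1)\le\lambda(\chi)\le0,\\ \mathcal I^{m}L_\chi&\text{if }\lambda(\chi)=m\ge0,\end{cases}
\end{equation}
where $\mathcal I$ is the ideal sheaf of the center of the blow-up on the far side, a zero locus of $k$ coordinates. So a line bundle passes unchanged while $\lambda(\chi)$ is in a \emph{window} of $k$ consecutive values, and above the window it picks up an ideal. (Line bundles below the window are not needed.) The ideal sheaf $\mathcal I$ has a Koszul resolution by line bundles, so the rule can be iterated: one has to follow which terms leave the window at the next wall.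

In \S\ref{sec:counter} this is carried out by hand. For the weights $e_1,e_2,e_1+e_2$ the Koszul terms stay in the windows and the two paths agree on the bundle we consider. Repeating the weight $e_2$ adds Koszul terms that leave a window, and they leave behind a torsion sheaf that distinguishes the two functors. Section~\ref{sec:fail} is the same computation in general. Conversely, if $W$ is spanned and the conditions of Theorem~\ref{thm:cells} are not all satisfied, the bundles lying in all windows suffice, through exact Koszul complexes, to reach all $L_\chi$ (\S\ref{sec:hold}). If $W$ is not spanned, the crossings do not interact and the relation holds for a local reason (\S\ref{sec:criterion}).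

\subsection{Conventions}\label{ss:conv}

Varieties are over $\mathbb C$. A function $h$ on a $K$-stable set has \emph{weight} $\chi$ if $h(kz)=\chi(k)h(z)$. A point $z$ is $\theta$-semistable ($\theta$-ss) if some function of weight $N\theta$, $N>0$, does not vanish at $z$. The opposite sign convention replaces $M_\theta$ by $M_{-\theta}$ and the cell $(\eta,F)$ by $(-\eta,-F)$; this changes neither the truth of the conjecture nor the conditions in Theorem~\ref{thm:cells} and Corollary~\ref{cor:functor}. It does not matter whether $M_{\eta_0}$ carries its GIT or its reduced scheme structure: a closed immersion is a monomorphism, so $M_\eta\times_{M_{\eta_0}}M_{\eta'}$ is the same.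

\section{The deformed quotients}\label{sec:prelim}

\subsection{Semistability}

Let $x_i,y_i$ be the coordinates of $T^*\mathbb C^n$; they have weights $a_i$ and $-a_i$, and $\mu=\sum_ix_iy_ia_i$. Replacing $(x_i,y_i,a_i)$ by $(y_i,-x_i,-a_i)$ changes nothing, so we may change the signs of individual $a_i$ freely.

\begin{lemma}\label{lem:spanned}
A proper spanned subspace is the intersection of the walls containing it. If $\theta$ lies in a face $G$, then every spanned subspace containing $\theta$ is an intersection of walls containing $G$ (the empty intersection being $\mathfrak k^*_{\mathbb R}$). In particular a point of a chamber lies in no proper spanned subspace.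
\end{lemma}
\begin{proof}
Extend a basis of the subspace $V$ consisting of $a_i$'s to a basis of $\mathfrak k_{\mathbb R}^*$ consisting of $a_i$'s. Omitting the added vectors one at a time gives walls with intersection $V$. If $\theta\in V$, every wall containing $V$ contains $\theta$, hence all of $G$.
\end{proof}

For $z\in T^*\mathbb C^n$ let $\mathrm{cone}(z)\subset\mathfrak k^*_{\mathbb R}$ be the closed cone generated by the weights of the coordinates that do not vanish at $z$.

\begin{lemma}\label{lem:ss}
A point $z$ is $\theta$-ss if and only if $\theta\in\mathrm{cone}(z)$. Each $\mathrm{cone}(z)$ is a union of faces of the arrangement. Hence $\theta$-semistability depends only on the face containing $\theta$, and if $\theta$ lies in the closure of the face of $\theta'$, then every $\theta'$-ss point is $\theta$-ss.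
\end{lemma}
\begin{proof}
A function of weight $N\theta$ is a sum of monomials of weight $N\theta$, and a monomial not vanishing at $z$ involves only coordinates not vanishing at $z$; conversely a rational point of the rational cone $\mathrm{cone}(z)$ is a nonnegative rational combination of its generators. This proves the first claim.

Let $V=\operatorname{span}\mathrm{cone}(z)$. It is spanned, hence an intersection of walls. Inside $V$, $\mathrm{cone}(z)$ is cut out by the half-spaces bounded by the spans of its facets. If $V'$ is such a span, it is spanned of codimension $1$ in $V$, so by Lemma~\ref{lem:spanned} some wall $H$ contains $V'$ but not $V$; then $H\cap V=V'$, and the half-space of $V$ is cut out by a closed half-space of $\mathfrak k_{\mathbb R}^*$ bounded by $H$. So $\mathrm{cone}(z)$ is an intersection of walls and closed half-spaces bounded by walls, hence a union of faces. It is closed, so it contains the closure of each of them.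
\end{proof}

We use ``$\theta\in\mathrm{cone}(z)$'' as the definition of semistability for real $\theta$ too. In checking semistability we may therefore replace a character of a chamber by any point of the chamber. ``Near $\theta$'' means: in a sufficiently small neighborhood of $\theta$, chosen once for the finitely many walls and the finitely many cones generated by weights of coordinates. In particular, if $\theta$ is interior to such a cone relative to its span, then the points of that span near $\theta$ lie in the cone, and points near $\theta$ are strictly on the same side as $\theta$ of each wall not containing $\theta$.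

Two facts on convex cones are used repeatedly. \emph{Carath\'eodory:} a point of $\mathrm{cone}(z)$ is a combination with positive coefficients of linearly independent weights of nonvanishing coordinates. \emph{Minimal face:} if $\theta\in\mathrm{cone}(z)$ lies in the relative interior of the face $G$ of the cone and $V=\operatorname{span}G$, then $G=\mathrm{cone}(z)\cap V$ is generated by the weights of nonvanishing coordinates that lie in $V$. In both cases the span in question is a spanned subspace containing $\theta$, so Lemma~\ref{lem:spanned} applies to it.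

\subsection{Deformation, charts and line bundles}

The fiber product defining $\Phi_\eta^{\eta'}$ is in general reducible. It becomes smooth if we let the value of $\mu$ vary, so put
\[
\mathcal M_\theta=T^*\mathbb C^n/\!\!/_\theta K,\qquad \mu:\mathcal M_\theta\to\mathfrak k^*.
\]
The zero fiber of $\mu$ is $M_\theta$. Indeed, on a $K$-stable affine chart with coordinate ring $R$ the components $\mu_1,\dots,\mu_c$ of $\mu$ are invariant, so $R^{\oplus c}\to\sum\mu_lR$ is equivariant and onto. As $K$ is reductive, $(\sum\mu_lR)^K=\sum\mu_lR^K$ and $(R/\sum\mu_lR)^K=R^K/\sum\mu_lR^K$. We write $i:M_\theta\hookrightarrow\mathcal M_\theta$. All $\mathcal M_\theta$ are projective over $\operatorname{Spec}\mathbb C[T^*\mathbb C^n]^K$.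

Let $\eta$ be a character in a chamber and $z$ an $\eta$-ss point. By Carath\'eodory and Lemma~\ref{lem:spanned}, $\eta=\sum_{l=1}^cc_lw_l$ with $c_l>0$, where $w_1,\dots,w_c$ are the weights of coordinates $z_{(1)},\dots,z_{(c)}$ not vanishing at $z$ and form a basis of $\mathfrak k^*_{\mathbb R}$. By unimodularity this is a $\mathbb Z$-basis of $\mathfrak k^*_{\mathbb Z}$, so $c_l\in\mathbb Z$. The monomial $f=\prod z_{(l)}^{c_l}$ has weight $\eta$, and, since $(w_1,\dots,w_c):K\to(\mathbb C^*)^c$ is an isomorphism,
\begin{equation}\label{eq:chart}
D(f)=\{f\ne0\}\cong K\times\{z_{(1)}=\dots=z_{(c)}=1\}\quad\text{equivariantly.}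
\end{equation}
This has the following consequences.
\begin{itemize}
\item $K$ acts freely on the $\eta$-ss locus, with Zariski locally trivial quotient; $\mathcal M_\eta$ is smooth and irreducible.
\item The image of $d\mu=\sum(x_idy_i+y_idx_i)a_i$ at a point is spanned by the $a_i$ with $(x_i,y_i)\neq0$, so $d\mu$ is onto at $\eta$-ss points. Hence $\mu:\mathcal M_\eta\to\mathfrak k^*$ is smooth, and so is $M_\eta$.
\item For each $\chi\in\mathfrak k^*_{\mathbb Z}$ there is a line bundle $L_\chi$ on $\mathcal M_\eta$ whose sections are the functions of weight $\chi$; so $x_i\in\Gamma(L_{a_i})$ and $y_i\in\Gamma(L_{-a_i})$. The bundle $L_\eta$ is ample, since the nonvanishing loci $D(f)/K$ of its sections $f$ as above are affine and cover $\mathcal M_\eta$.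
\item The zero scheme on $\mathcal M_\eta$ of a set of distinct coordinates, viewed as sections of the $L_{\pm a_i}$, is a coordinate subspace modulo a free action: it is empty or smooth of the expected codimension. So the Koszul complex of these sections resolves the structure sheaf of their zero scheme.
\end{itemize}

\subsection{Walls and Koszul complexes}

For a wall $H$ let $\lambda\in\mathfrak k_{\mathbb Z}=\operatorname{Hom}(\mathfrak k^*_{\mathbb Z},\mathbb Z)$ be primitive with $\ker\lambda=H$; it is unique up to sign. A basis of $H$ consisting of $a_i$'s together with any $a_i\notin H$ is a $\mathbb Z$-basis of $\mathfrak k^*_{\mathbb Z}$, and $\lambda$ is onto $\mathbb Z$, so $\lambda(a_i)\in\{0,1,-1\}$ for all $i$. The \emph{positive coordinates} of $\lambda$ are $x_i$ for $\lambda(a_i)=1$ and $y_i$ for $\lambda(a_i)=-1$; their weights have $\lambda=1$, and their number is $k=\#\{i:a_i\notin H\}\ge1$.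

If $\lambda(\eta)>0$, the positive coordinates have no common zero on $\mathcal M_\eta$: at a common zero $\lambda\le0$ on $\mathrm{cone}(z)\ni\eta$. Hence the Koszul complex
\begin{equation}\label{eq:koszul}
0\to L_{\chi-\sum w}\to\cdots\to\bigoplus_{|S|=l}L_{\chi-\sum_{S}w}\to\cdots\to L_\chi\to0
\end{equation}
is \emph{exact} on $\mathcal M_\eta$. Here $S$ runs over the sets of positive coordinates of $\lambda$, $w$ denotes their weights, the differential is multiplication by coordinates, and $\chi\in\mathfrak k^*_{\mathbb Z}$ is arbitrary. On the terms with $|S|=l$ the value of $\lambda$ is $\lambda(\chi)-l$, for $0\le l\le k$. We call $L_\chi$ the \emph{top} term, and $L_\chi$, $L_{\chi-\sum w}$ the \emph{end} terms.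

\section{Crossing one wall}\label{sec:cross}

Locally, crossing a wall is a product of a trivial factor with one explicit model. We describe the model first, then the reduction to it, and then the transform.

\subsection{The model: $\mathbb C^*$ acting on $T^*\mathbb C^k$}

Let $\mathbb C^*$ act with weight $1$ on $x_1,\dots,x_k$ and $-1$ on $y_1,\dots,y_k$. The invariants are generated by $\xi_{ab}=x_ay_b$. Put
\[
Y=\operatorname{Spec}\mathbb C[\xi_{ab}],\qquad N_+=\{x\ne0\}/\mathbb C^*,\qquad N_-=\{y\neq0\}/\mathbb C^*,\qquad N=N_+\times_YN_-,
\]
where $Y$ is a closed subscheme of the space of $k\times k$ matrices, and let $P_+=\{y=0\}\subset N_+$, $P_-=\{x=0\}\subset N_-$. For $k=2$ this is the Atiyah flop of the cone $\det\xi=0$.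

\begin{lemma}\label{lem:model}
\begin{enumerate}
\item[(a)] $N$ is integral and covered by open affine spaces with coordinates $(x_l)_{l\ne i},(y_l)_{l\ne j},t$, on which $\xi_{ab}=t\,x_ay_b$ with $x_i=y_j=1$ $(1\le i,j\le k)$.
\item[(b)] $N\to N_\pm$ are the blow-ups of $P_\pm$, with the same exceptional divisor $E=\{t=0\}$.
\item[(c)] $P_\pm\subset N_\pm$ is the preimage of $0\in Y$ as a set, and $N_\pm\setminus P_\pm\to Y\setminus\{0\}$ are isomorphisms.
\end{enumerate}
\end{lemma}
\begin{proof}
In the chart $x_i=1$ of $N_+$ we have coordinates $x_l$ $(l\ne i)$ and $w_l$ (all $l$), with $\xi_{ab}=x_aw_b$ and $P_+=\{w=0\}$. In the chart $y_j=1$ of $N_-$ we have coordinates $y_l$ $(l\ne j)$ and $u_l$ (all $l$), with $\xi_{ab}=u_ay_b$ and $P_-=\{u=0\}$. The fiber product of the charts is given by $x_aw_b=u_ay_b$ for all $a,b$. For $(a,b)=(i,j)$ this says $w_j=u_i=:t$; for $b=j$ and for $a=i$ it says $u_a=tx_a$ and $w_b=ty_b$; and then all equations hold. This gives the coordinates in (a). The charts glue to the total space of $\mathcal O(-1,-1)$ on $\mathbb P^{k-1}\times\mathbb P^{k-1}$, which is integral.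 The formula $w_b=ty_b$ with $y_j=1$ is the $j$-th chart of the blow-up of $w=0$, and $u_a=tx_a$ with $x_i=1$ is the $i$-th chart of the blow-up of $u=0$; both have exceptional divisor $t=0$. Identifications with blow-ups over the base are unique, so they glue.

For (c), if $x_i=1$, then $\xi=0$ iff $w=0$. The preimage of $D(\xi_{ij})$ in $N_+$ lies in the chart $x_i=1$, and there the coordinates $x_l=\xi_{lj}/\xi_{ij}$ and $w_b=\xi_{ib}$ are functions of $\xi$. So over $D(\xi_{ij})$ the map $N_+\to Y$ is given by a surjection of rings; it is injective because an invariant polynomial that vanishes on $x_i=1$ vanishes on $x_i\ne0$. The same argument with rows and columns exchanged applies to $N_-$.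
\end{proof}

\subsection{Local structure along a wall}

For the rest of \S\ref{sec:cross}, let $\eta,\eta'$ be characters in adjacent chambers separated by $H=\ker\lambda$ with
\[
\lambda(\eta)>0>\lambda(\eta'),
\]
and let $\eta_0$ be a character in the relative interior of the common codimension-one face. Change signs so that $\lambda(a_i)\in\{0,1\}$, and put $I=\{i:\lambda(a_i)=1\}$, $J=\{i:a_i\in H\}$, $k=|I|$, $H_{\mathbb Z}=H\cap\mathfrak k_{\mathbb Z}^*$. Write $\mathcal M_+=\mathcal M_\eta$, $\mathcal M_-=\mathcal M_{\eta'}$, $\mathcal M_0=\mathcal M_{\eta_0}$,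
\[
\mathcal Z=\mathcal M_+\times_{\mathcal M_0}\mathcal M_-\ \text{with projections}\ p,q\ \text{to}\ \mathcal M_+,\mathcal M_-,\qquad C_+=\{y_I=0\}\subset\mathcal M_+,\quad C_-=\{x_I=0\}\subset\mathcal M_-.
\]
Without the normalization of signs, $C_-$ is the zero scheme in $\mathcal M_-$ of the positive coordinates of $\lambda$. In checking semistability we replace $\eta,\eta'$ by points of their chambers near $\eta_0$.

Let $\mathrm{cone}(z_J)$ be generated by the weights of those coordinates $x_j,y_j$, $j\in J$, that do not vanish at $z$, and put
\[
U_{\mathrm{st}}=\{z:\eta_0\in\operatorname{int}\mathrm{cone}(z)\},\qquad U=\{z:\eta_0\in\mathrm{cone}(z_J)\}.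
\]

\begin{lemma}\label{lem:local}
The $\eta_0$-ss locus is $U_{\mathrm{st}}\cup U$, and each of the two sets is a union of sets $D(f)$ with $f$ a monomial of weight a positive multiple of $\eta_0$.
\begin{enumerate}
\item[(i)] Over the open set $U_{\mathrm{st}}/K\subset\mathcal M_0$ the maps $\mathcal M_\pm\to\mathcal M_0$ are isomorphisms, and $C_\pm$ is empty there.
\item[(ii)] $U$ is covered by sets $D(f)$ for which there is a smooth affine variety $B$ such that, over the open set $D(f)/\!\!/K$ of $\mathcal M_0$,
\[
\mathcal M_0=B\times Y,\quad \mathcal M_\pm=B\times N_\pm,\quad C_\pm=B\times P_\pm,\quad\mathcal Z=B\times N,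
\]
where the model is formed with the coordinates $x_a,y_a$, $a\in I$. More precisely, $f$ is a monomial of weight $\eta_0$ in $c-1$ of the $J$-coordinates, whose weights form a $\mathbb Z$-basis of $H_{\mathbb Z}$, and $B\times T^*\mathbb C^I$ is the slice of $D(f)$ on which these coordinates equal $1$.
\end{enumerate}
\end{lemma}
\begin{proof}
Every wall containing $\eta_0$ contains its face, hence equals $H$. So by Lemma~\ref{lem:spanned} the only spanned subspaces containing $\eta_0$ are $H$ and $\mathfrak k_{\mathbb R}^*$. Let $z$ be $\eta_0$-ss and let $V$ be the span of the minimal face of $\mathrm{cone}(z)$ containing $\eta_0$. If $V=\mathfrak k_{\mathbb R}^*$, then $z\in U_{\mathrm{st}}$. If $V=H$, the minimal face is generated by the nonvanishing weights in $H$, that is, it is $\mathrm{cone}(z_J)$, and $z\in U$. Moreover, for \emph{every} $z\in U$,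
\begin{equation}\label{eq:interior}
\eta_0\text{ is an interior point of }\mathrm{cone}(z_J)\text{ relative to }H,
\end{equation}
because the minimal face of $\mathrm{cone}(z_J)$ containing $\eta_0$ has a spanned span inside $H$, which must be $H$.

(i) Let $z\in U_{\mathrm{st}}$. Some multiple $N\eta_0$, $N>0$, is a positive integral combination of \emph{all} weights of coordinates nonvanishing at $z$. Let $f$ be the corresponding monomial. For $z'\in D(f)$ we have $\mathrm{cone}(z')\supset\mathrm{cone}(z)$, so $D(f)\subset U_{\mathrm{st}}$, and all points of $D(f)$ are $\eta$-, $\eta'$- and $\eta_0$-ss. In particular $K$ acts freely on the affine variety $D(f)$, all orbits in it are closed, and its quotient $D(f)/K$ is an open subset of each of $\mathcal M_+,\mathcal M_-,\mathcal M_0$. If $y_I(z)=0$, then $\lambda\ge0$ on $\mathrm{cone}(z)$, which is impossible as $\lambda(\eta_0)=0$ and $\eta_0$ is interior; if $x_I(z)=0$, then $\lambda\le0$ on $\mathrm{cone}(z)$, which is impossible for the same reason.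

(ii) Let $z\in U$. By Carath\'eodory $\eta_0$ is a positive combination of linearly independent weights of $J$-coordinates nonvanishing at $z$; their span is a spanned subspace of $H$ containing $\eta_0$, hence equals $H$. So there are $c-1$ of them, $w_1,\dots,w_{c-1}$. Together with any $a_i$, $i\in I$, they form a $\mathbb Z$-basis of $\mathfrak k_{\mathbb Z}^*$, so they form a $\mathbb Z$-basis of $H_{\mathbb Z}$, and $\eta_0$ is a positive \emph{integral} combination of them. Let $f$ be the corresponding monomial of weight $\eta_0$; then $z\in D(f)=D_J(f)\times T^*\mathbb C^I\subset U$ with $D_J(f)\subset T^*\mathbb C^J$. Fix $i_0\in I$ and let $K_0=\ker a_{i_0}$. In terms of the $\mathbb Z$-basis $w_1,\dots,w_{c-1},a_{i_0}$ we have $K=K_0\times\lambda(\mathbb C^*)$, with $w_1,\dots,w_{c-1}$ as coordinates on $K_0$. Let $B\subset D_J(f)$ be the smooth affine slice on which the chosen coordinates equal $1$. Then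
\begin{equation}\label{eq:slice}
K_0\times(B\times T^*\mathbb C^I)\to D(f),\qquad(g,v)\mapsto g\cdot v,
\end{equation}
is an isomorphism, so $D(f)/K_0=B\times T^*\mathbb C^I$. The remaining factor $\lambda(\mathbb C^*)$ acts trivially on the $J$-coordinates, with weight $1$ on $x_I$ and $-1$ on $y_I$. Hence $D(f)/\!\!/K=B\times Y$.

A point $z\in U$ is $\eta$-ss iff $x_I(z)\ne0$. Indeed, if $x_i(z)\ne0$ with $i\in I$, then $\eta-\lambda(\eta)a_i\in H$ is near $\eta_0$, so it lies in $\mathrm{cone}(z_J)$ by \eqref{eq:interior}, and $\eta\in\mathrm{cone}(z)$; if $x_I(z)=0$, then $\lambda\le0$ on $\mathrm{cone}(z)$. Likewise, if $y_i(z)\ne0$, then $\eta'=(\eta'-\lambda(\eta')a_i)+|\lambda(\eta')|(-a_i)\in\mathrm{cone}(z)$, and if $y_I(z)=0$, then $\lambda\ge0$ on $\mathrm{cone}(z)$; so $z$ is $\eta'$-ss iff $y_I(z)\ne0$. The remaining identifications follow.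
\end{proof}

\begin{proposition}\label{prop:geometry}
\begin{enumerate}
\item[(a)] $\mathcal Z$ is smooth and irreducible; $p$ and $q$ are the blow-ups of the smooth centers $C_+$ and $C_-$ of codimension $k$, with the same exceptional divisor $E$. Moreover $\mathcal M_+\setminus C_+=\mathcal M_-\setminus C_-$ is the preimage of a dense open subset of $\mathcal M_0$ over which $\mathcal M_+,\mathcal M_-,\mathcal M_0$ agree.
\item[(b)] $p^*L_\chi=q^*L_\chi(-\lambda(\chi)E)$, compatibly with the identity off $E$.
\item[(c)] $\mathcal Z$ is flat over $\mathfrak k^*$, and its zero fiber is $Z=M_\eta\times_{M_{\eta_0}}M_{\eta'}$.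
\end{enumerate}
\end{proposition}
\begin{proof}
(a) The statements local over $\mathcal M_0$ are Lemma~\ref{lem:local} together with Lemma~\ref{lem:model}, and local identifications with blow-ups are unique, so they glue. $\mathcal Z$ is irreducible because it is a blow-up of the irreducible variety $\mathcal M_+$. The open subset is dense because it is nonempty and $\mathcal M_0$ is irreducible.

(b) Off $E$ both sides are the same line bundle on $(\eta\text{-ss}\,\cap\,\eta'\text{-ss})/K$. Near $E$ we work in $B\times N$, in the chart $(i,j)$ of $N$. If $\chi_0\in H_{\mathbb Z}$, then $L_{\chi_0}$ is generated on both sides by the same invertible Laurent monomial in the $c-1$ chosen $J$-coordinates, so $p^*L_{\chi_0}=q^*L_{\chi_0}$. On $\mathcal M_+$ the bundle $L_{a_i}$ is generated by $x_i$. On $\mathcal M_-$ it is generated by $g=y_j^{-1}h$, where $h$ is the Laurent monomial in the chosen $J$-coordinates of weight $a_i-a_j\in H_{\mathbb Z}$. Now $x_i=(x_iy_jh^{-1})g$, and the invariant function $x_iy_jh^{-1}$ equals $\xi_{ij}=t$ on the slice. So $p^*L_{a_i}=q^*L_{a_i}(-E)$. Since $\chi\in\lambda(\chi)a_i+H_{\mathbb Z}$,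 (b) follows.

(c) Over $U_{\mathrm{st}}/K$ we have $\mathcal Z=\mathcal M_+$, which is smooth over $\mathfrak k^*$. Over $D(f)/\!\!/K$ we have $\mathcal Z=B\times N$. With the decomposition $\mathfrak k^*=H_{\mathbb C}\oplus\mathbb Ca_{i_0}$ and $\mu_J=\sum_Jx_jy_ja_j$,
\[
\mu(b,w)=\Big(\mu_J(b)+g(w)\Big)+\operatorname{tr}\xi(w)\,a_{i_0},\qquad g=\sum_{i\in I}\xi_{ii}(a_i-a_{i_0})\in H_{\mathbb C}.
\]
The map $\mu_J:D_J(f)\to H_{\mathbb C}$ is smooth, since the $a_j$ with $(x_j,y_j)\ne0$ span $H$ at each point of $D_J(f)$; it is $K_0$-invariant and $D_J(f)\cong K_0\times B$, so $\mu_J|_B$ is smooth. Hence $(b,w)\mapsto(\mu_J(b)+g(w),w)$ is a smooth map $B\times N\to H_{\mathbb C}\times N$, being $\mu_J\times\mathrm{id}$ followed by an automorphism. Finally $\operatorname{tr}\xi=t\sum_ax_ay_a$ is nonconstant on the integral scheme $N$, hence flat over $\mathbb A^1$. So $\mathcal Z\to\mathfrak k^*$ is flat. As $\mu$ on $\mathcal Z$ is pulled back from $\mathcal M_0$, whose zero fiber is the closed subscheme $M_{\eta_0}$, the zero fiber of $\mathcal Z$ is $M_\eta\times_{\mathcal M_0}M_{\eta'}=M_\eta\times_{M_{\eta_0}}M_{\eta'}$.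
\end{proof}

The formula for $\operatorname{tr}\xi$ shows what the deformation achieves: in the model with $k\ge2$ the fiber product $Z$ is the reducible divisor $\{t\sum x_ay_a=0\}$, while $N$ is smooth.

\subsection{The deformed transform}

Put $\widetilde\Phi=Rq_*Lp^*:D^b(\mathcal M_+)\to D^b(\mathcal M_-)$.

\begin{proposition}[The rule]\label{prop:rule}
If $-(k-1)\le\lambda(\chi)\le0$, then $Rq_*p^*L_\chi=L_\chi$. If $\lambda(\chi)=m\ge0$, then $Rq_*p^*L_\chi=\mathcal I_{C_-}^mL_\chi$. These identifications are the identity off $C_-$, and multiplication by a semi-invariant polynomial $L_\chi\to L_{\chi'}$, with $\lambda(\chi),\lambda(\chi')\ge-(k-1)$, goes to (the restriction of) the same multiplication.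
\end{proposition}

We call $[-(k-1),0]$ the \emph{window} of the crossing.

\begin{proof}
Let $\mathcal I=\mathcal I_{C_-}$. Recall that $E\to C_-$ is a $\mathbb P^{k-1}$-bundle with $\mathcal O_E(E)=\mathcal O_E(-1)$, that $Rq_*\mathcal O=\mathcal O$, that $Rq_*\mathcal O_E(-l)=0$ for $1\le l\le k-1$, and that $Rq_*\mathcal O_E(m)=\mathcal I^m/\mathcal I^{m+1}$ for $m\ge0$. From
\[
0\to\mathcal O((l-1)E)\to\mathcal O(lE)\to\mathcal O_E(-l)\to0
\]
we get $Rq_*\mathcal O(lE)=\mathcal O$ for $0\le l\le k-1$. From
\[
0\to\mathcal O(-(m+1)E)\to\mathcal O(-mE)\to\mathcal O_E(m)\to0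
\]
we get inductively $Rq_*\mathcal O(-mE)=\mathcal I^m$ for $m\ge0$, since the map induced on $q_*$ is the surjection $\mathcal I^m\to\mathcal I^m/\mathcal I^{m+1}$ with kernel $\mathcal I^{m+1}$. By Proposition~\ref{prop:geometry}(b) and the projection formula, $Rq_*p^*L_\chi=L_\chi\otimes Rq_*\mathcal O(-\lambda(\chi)E)$, which gives the formulas. The statement on multiplications holds off $C_-$, and the targets are torsion-free.
\end{proof}

The rule extends to complexes: for a bounded complex of sums of bundles $L_\chi$ with all $\lambda(\chi)\ge-(k-1)$, the $p^*L_\chi$ are $q_*$-acyclic, so $\widetilde\Phi$ of the complex is computed termwise.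

\begin{proposition}[Restriction to the zero fiber]\label{prop:restrict}
With $i^*$ denoting the derived restriction, $i^*\widetilde\Phi\cong\Phi_\eta^{\eta'}i^*$ and $i_*\Phi_\eta^{\eta'}\cong\widetilde\Phi\,i_*$.
\end{proposition}
\begin{proof}
Since $\mathcal M_\pm$ and $\mathcal Z$ are flat over $\mathfrak k^*$, the Koszul complexes of $\mu$ on $\mathcal M_\pm$ resolve $\mathcal O_{M_\eta}$, $\mathcal O_{M_{\eta'}}$ and pull back to resolutions of $\mathcal O_Z$. So $\mathcal Z$ is Tor-independent of $M_\eta$ over $\mathcal M_+$ and of $M_{\eta'}$ over $\mathcal M_-$. Let $j:Z\to\mathcal Z$, $p_0:Z\to M_\eta$, $q_0:Z\to M_{\eta'}$. By Tor-independent base change,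
\[
i^*Rq_*Lp^*=Rq_{0*}Lj^*Lp^*=Rq_{0*}Lp_0^*i^*,\qquad Rq_*Lp^*i_*=Rq_*j_*Lp_0^*=i_*Rq_{0*}Lp_0^*.
\]
By the projection formula for the closed immersion $Z\hookrightarrow M_\eta\times M_{\eta'}$, $Rq_{0*}Lp_0^*=\Phi_\eta^{\eta'}$.
\end{proof}

The last fact about a single crossing is needed only in \S\ref{sec:hold}.

\begin{proposition}\label{prop:equiv}
$\widetilde\Phi$ is an equivalence with inverse $\widetilde\Psi=Rp_*(Lq^*(-)\otimes\mathcal O((k-1)E))$.
\end{proposition}
\begin{proof}
If $k=1$, then $p,q$ are isomorphisms. Let $k\ge2$. As $\omega_q=\mathcal O((k-1)E)$, $\widetilde\Psi$ is right adjoint to $\widetilde\Phi$ on $D_{qc}$. Both functors commute with direct sums and preserve $D^b$. They and the adjunction are compatible with restriction to open subsets of $\mathcal M_0$, so unit and counit are isomorphisms off $C_\pm$.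

\emph{Unit.} Let $\lambda(\chi)$ be in the window. Then $\widetilde\Phi L_\chi=L_\chi$ and
\[
\widetilde\Psi L_\chi=Rp_*\big(p^*L_\chi((\lambda(\chi)+k-1)E)\big)=L_\chi ,
\]
since $0\le\lambda(\chi)+k-1\le k-1$ and $p$ is also a blow-up of a smooth center of codimension $k$. So the unit on $L_\chi$ is an endomorphism of $L_\chi$ on $\mathcal M_+$, that is, a function, invertible off $C_+$. As $C_+$ has codimension $k\ge2$, it is invertible. The window consists of $k$ consecutive values, and the exact complexes \eqref{eq:koszul} on $\mathcal M_+$ involve $k+1$ consecutive values of $\lambda$ with a single term at each extreme; so the $L_\chi$ in the window generate all $L_\chi$. These generate $D_{qc}(\mathcal M_+)$, because $L_\eta$ is ample. Hence the unit is an isomorphism on $D_{qc}(\mathcal M_+)$.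

\emph{Counit.} On $\mathcal M_-$ and for $\lambda(\chi)$ in the window, the same two computations give $\widetilde\Phi\widetilde\Psi L_\chi=\widetilde\Phi L_\chi=L_\chi$. The counit is a function on $\mathcal M_-$, invertible off $C_-$ of codimension $k\geq2$, hence an isomorphism. The complexes \eqref{eq:koszul} on $\mathcal M_-$ for the covector $-\lambda$, which is positive on $\eta'$, show that these $L_\chi$ generate all $L_\chi$ on $\mathcal M_-$, and these generate $D_{qc}(\mathcal M_-)$ since $L_{\eta'}$ is ample. So the counit is an isomorphism on $D_{qc}(\mathcal M_-)$.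
\end{proof}

\section{The counterexample}\label{sec:counter}

In this section $\mathfrak k^*_{\mathbb Z}=\mathbb Z^2$ with coordinates $(u,v)$. For the weights $e_1,e_2,e_1+e_2$, with any multiplicities, all $2\times2$ minors are $0,\pm1$, so the configuration is unimodular, and the walls are the kernels of
\[
\lambda_1=u,\qquad\lambda_2=v,\qquad\lambda_3=u-v .
\]
As everything depends only on the chambers, we may take $\eta=(2,1)$, $\bar\eta=(-2,-1)$, with $F=\{0\}$. The two minimal paths (Figure~\ref{fig:paths}) are
\[
\Gamma_1:(2,1)\xrightarrow{\lambda_2}(1,-1)\xrightarrow{\lambda_1}(-1,-2)\xrightarrow{\lambda_3}(-2,-1),\qquad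
\Gamma_2:(2,1)\xrightarrow{\lambda_3}(1,2)\xrightarrow{\lambda_1}(-1,1)\xrightarrow{\lambda_2}(-2,-1).
\]
Each crossing goes from $\lambda_j>0$ to $\lambda_j<0$, so \S\ref{sec:cross} applies to it. We follow the line bundle $L_\chi$ with $\chi=(0,-1)$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85,>=stealth]
\draw[gray] (-3,0)--(3,0) node[right,black]{$\lambda_2=0$};
\draw[gray] (0,-2.7)--(0,2.7) node[above,black]{$\lambda_1=0$};
\draw[gray] (-2.5,-2.5)--(2.5,2.5) node[right,black]{$\lambda_3=0$};
\foreach \x/\y in {2/1,1/2,-1/1,-2/-1,-1/-2,1/-1} \fill (\x,\y) circle (2pt);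
\node[right] at (2.05,1) {$\eta$};
\node[left] at (-2.05,-1) {$\bar\eta$};
\draw[->,thick,shorten >=3pt,shorten <=3pt] (2,1)--(1,-1);
\draw[->,thick,shorten >=3pt,shorten <=3pt] (1,-1)--(-1,-2);
\draw[->,thick,shorten >=3pt,shorten <=3pt] (-1,-2)--(-2,-1);
\draw[->,thick,dashed,shorten >=3pt,shorten <=3pt] (2,1)--(1,2);
\draw[->,thick,dashed,shorten >=3pt,shorten <=3pt] (1,2)--(-1,1);
\draw[->,thick,dashed,shorten >=3pt,shorten <=3pt] (-1,1)--(-2,-1);
\end{tikzpicture}
\caption{The arrangement of three lines in the $(u,v)$-plane, with $\lambda_1=u$, $\lambda_2=v$, $\lambda_3=u-v$. The solid path is $\Gamma_1$, the dashed path is $\Gamma_2$; both cross the line $\lambda_1=0$ second.}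
\label{fig:paths}
\end{figure}

\subsection{Three weights: the two paths agree on $L_\chi$}\label{ss:three}

Let $(a_1,a_2,a_3)=(e_1,e_2,e_1+e_2)$. The positive coordinates are $x_1,x_3$ for $\lambda_1$; $x_2,x_3$ for $\lambda_2$; $x_1,y_2$ for $\lambda_3$. All windows are $[-1,0]$.

Along $\Gamma_1$: $\lambda_2(\chi)=-1$ and $\lambda_1(\chi)=0$ are in the windows, and $\lambda_3(\chi)=1$. So the image is $\mathcal I_{D_3}L_\chi$ with $D_3=\{x_1=y_2=0\}$.

Along $\Gamma_2$ the wall $\lambda_3=0$ comes first. We get $\mathcal I_{\{x_1=y_2=0\}}L_\chi$ on $\mathcal M_{(1,2)}$, which we resolve by the truncated Koszul complex on $x_1,y_2$ (weights $(1,0)$ and $(0,-1)$):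
\[
L_{(-1,0)}\to L_{(-1,-1)}\oplus L_{(0,0)} .
\]
All values of $\lambda_1=u$ and of $\lambda_2=v$ on the terms lie in $[-1,0]$. So the complex passes both remaining walls unchanged, and on $\mathcal M_{\bar\eta}$ it again resolves $\mathcal I_{D_3}L_\chi$. The answers agree.

\subsection{Four weights: two terms leave a window}

Now let $(a_1,a_2,a_3,a_4)=(e_1,e_2,e_2,e_1+e_2)$. Then:
\begin{itemize}
\item $\lambda_1=u$ has positive coordinates $x_1,x_4$ and window $[-1,0]$;
\item $\lambda_2=v$ has positive coordinates $x_2,x_3,x_4$ and window $[-2,0]$;
\item $\lambda_3=u-v$ has positive coordinates $x_1,y_2,y_3$ and window $[-2,0]$.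
\end{itemize}
Let $\mathcal F_1,\mathcal F_2\in D^b(\mathcal M_{\bar\eta})$ be the images of $L_\chi$ under the composites of the $\widetilde\Phi$'s along $\Gamma_1,\Gamma_2$. By Proposition~\ref{prop:restrict},
\begin{equation}\label{eq:restrictF}
\Phi_{\Gamma_j}(L_\chi|_{M_\eta})\cong i^*\mathcal F_j .
\end{equation}

\emph{The path $\Gamma_1$.} As before $\lambda_2(\chi)=-1$ and $\lambda_1(\chi)=0$ are in the windows and $\lambda_3(\chi)=1$, so
\[
\mathcal F_1=\mathcal I_{D_3}L_\chi,\qquad D_3=\{x_1=y_2=y_3=0\}\subset\mathcal M_{\bar\eta}.
\]

\emph{The path $\Gamma_2$.} After crossing $\lambda_3=0$ we have the sheaf $\mathcal I_{\{x_1=y_2=y_3=0\}}L_\chi$ on $\mathcal M_{(1,2)}$. It is resolved by the truncated Koszul complex on $x_1,y_2,y_3$, whose weights are $(1,0),(0,-1),(0,-1)$, in degrees $-2,-1,0$: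
\[
\mathcal K:\quad L_{(-1,1)}\to L_{(-1,0)}^{2}\oplus L_{(0,1)}\to L_{(-1,-1)}\oplus L_{(0,0)}^{2}.
\]
All values of $\lambda_1=u$ lie in $[-1,0]$, so crossing $\lambda_1=0$ gives the same complex on $\mathcal M_{(-1,1)}$. The values of $\lambda_2=v$ lie in $[-2,0]$ except on $L_{(-1,1)}$ and $L_{(0,1)}$, the terms involving both $y_2$ and $y_3$, where $v=1$. By the rule, $\mathcal F_2$ is the complex
\[
\mathcal F_2:\quad \mathcal IL_{(-1,1)}\to L_{(-1,0)}^{2}\oplus\mathcal IL_{(0,1)}\to L_{(-1,-1)}\oplus L_{(0,0)}^{2},
\]
where $\mathcal I=\mathcal I_{D_2}$, $D_2=\{x_2=x_3=x_4=0\}\subset\mathcal M_{\bar\eta}$. It is a subcomplex of $\mathcal K$ on $\mathcal M_{\bar\eta}$. There $\mathcal K$ is again a truncated Koszul complex resolving $\mathcal I_{D_3}L_\chi$, so $H^{-1}(\mathcal K)=0$. The quotient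
\[
G=\mathcal K/\mathcal F_2=\big[L_{(-1,1)}|_{D_2}\xrightarrow{\ \pm x_1\ }L_{(0,1)}|_{D_2}\big]
\]
is in degrees $-2,-1$, so $H^{-1}(G)=L_{(0,1)}|_S$ with $S=\{x_1=x_2=x_3=x_4=0\}$. As $H^{-1}(\mathcal K)=0$, the long exact sequence of $0\to\mathcal F_2\to\mathcal K\to G\to0$ gives an injection
\begin{equation}\label{eq:torsion}
L_{(0,1)}|_S\hookrightarrow H^0(\mathcal F_2).
\end{equation}
So $H^0(\mathcal F_2)$ has torsion along $S$ (which will turn out to be nonempty), while $\mathcal F_1$ is a torsion-free sheaf. What remains is to see the difference on $M_{\bar\eta}$, after the derived restriction $i^*$. The next lemma does this at a single point; it holds for any unimodular configuration and any character $\bar\eta$ in a chamber.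

\begin{lemma}\label{lem:fiber}
Let $\mathcal F_1,\mathcal F_2\in D^b(\mathcal M_{\bar\eta})$ and let $s\in M_{\bar\eta}$ be a point near which $\mathcal F_1$ is a line bundle in degree $0$. If the stalk $H^0(\mathcal F_2)_s$ contains a nonzero torsion module, then $i^*\mathcal F_1\not\cong i^*\mathcal F_2$.
\end{lemma}
\begin{proof}
The derived fiber at $s$ factors through $i^*$. If $i^*\mathcal F_1\cong i^*\mathcal F_2$, the derived fiber of $\mathcal F_2$ at $s$ is therefore $\mathbb C$ in degree $0$. Over the regular local ring $\mathcal O_s$ of $\mathcal M_{\bar\eta}$ the complex $\mathcal F_2$ has a minimal free resolution; its rank in degree $j$ is the dimension of the $j$-th cohomology of the derived fiber. So $\mathcal F_{2,s}\cong\mathcal O_s$, and $H^0(\mathcal F_2)_s$ is torsion-free, a contradiction.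
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $s$ be the image of a point with all $x_i=0$ and all $y_i\ne0$. It is $\bar\eta$-ss, since $(-2,-1)=-a_1-a_4$ lies in the cone of the $-a_i$, and $\mu(s)=0$. So $s\in M_{\bar\eta}\cap S$. Since $y_2(s)\ne0$, we have $s\notin D_3$, and $\mathcal F_1\cong L_\chi$ near $s$. By \eqref{eq:torsion}, $H^0(\mathcal F_2)_s$ contains the nonzero torsion module $(L_{(0,1)}|_S)_s$. By Lemma~\ref{lem:fiber} and \eqref{eq:restrictF}, $\Phi_{\Gamma_1}(L_\chi|_{M_\eta})\not\cong\Phi_{\Gamma_2}(L_\chi|_{M_\eta})$. So the relation of the $2$-cell $(\eta,F)$ fails, and by \eqref{eq:relations} Conjecture~\ref{conj} is false.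
\end{proof}

\section{The configuration around a codimension-two face}\label{sec:config}

We now fix a unimodular configuration and a $2$-cell $(\eta,F)$, and put $W=\operatorname{span}F$. Choose a character $\eta_F\in F$. A wall not containing $F$ does not meet $F$; so the chambers and codimension-one faces whose closures contain $F$ correspond to those of the arrangement of walls containing $F$, and we represent them by points near $\eta_F$. For each wall $H_j\supset F$ let $\lambda_j$ be its primitive covector with $\lambda_j(\eta)>0$, and let $k_j$ be the number of $a_i\notin H_j$. The walls separating $\eta$ from $\bar\eta$ are exactly the $H_j\supset F$. A minimal path from $\eta$ to $\bar\eta$ crosses each of them once and crosses no other wall, so all its chambers have $F$ in their closures. Hence $\Gamma_1,\Gamma_2$ are the two half-turns around $F$, and both cross each $H_j$ from $\lambda_j>0$ to $\lambda_j<0$. Let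
\[
\Phi_1=\Phi_{\Gamma_1},\quad\Phi_2=\Phi_{\Gamma_2},\quad\text{and let }\widetilde\Phi_1,\widetilde\Phi_2\text{ be the composites of the corresponding }\widetilde\Phi\text{'s.}
\]

If $W$ is spanned, unimodularity leaves few possibilities.

\begin{lemma}\label{lem:types}
Let $W$ be spanned. Then two or three walls contain $F$.
\begin{enumerate}
\item[(a)] If there are two, $H_1$ and $H_2$, then each $a_i\notin W$ lies in exactly one of them.
\item[(b)] If there are three, let $H_1=H_{\mathrm{mid}}$ and let $H_2,H_3$ be the two walls bounding the chamber of $\eta$ at $F$. After changing signs of the $a_i$, the indices $i$ with $a_i\notin W$ fall into nonempty sets $P,Q,R$ on which the $\lambda_j$ take the values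
\[
\begin{array}{c|ccc}
&P&Q&R\\\hline
\lambda_1=\lambda_2+\lambda_3&1&0&1\\
\lambda_2&0&1&1\\
\lambda_3&1&-1&0
\end{array}
\]
Up to renaming, $\Gamma_1$ crosses $H_2,H_1,H_3$ and $\Gamma_2$ crosses $H_3,H_1,H_2$, in this order.
\end{enumerate}
\end{lemma}

In case (b) we write $p,q,r\ge1$ for the sizes of $P,Q,R$; the projections called $p,q$ in \S\ref{sec:cross} do not occur again. The indices in $Q$ are those with $a_i\in H_{\mathrm{mid}}\setminus W$, so condition (iii) of Theorem~\ref{thm:cells} reads $q\ge2$. The positive coordinates are $x_P,x_R$ for $\lambda_1$; $x_Q,x_R$ for $\lambda_2$; $x_P,y_Q$ for $\lambda_3$; and $k_1=p+r$, $k_2=q+r$, $k_3=p+q$. In \S\ref{sec:counter} we had $(p,q,r)=(1,1,1)$ and $(1,2,1)$.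

\begin{proof}
A basis of $W$ consisting of $a_i$'s, together with $a_i,a_{i'}\notin W$ that are not proportional modulo $W$, is a $\mathbb Z$-basis of $\mathfrak k^*_{\mathbb Z}$. So in $\mathfrak k^*_{\mathbb Z}/(W\cap\mathfrak k^*_{\mathbb Z})\cong\mathbb Z^2$, any two non-proportional images form a $\mathbb Z$-basis, and two proportional nonzero images agree up to sign (compare their determinants with a third, non-proportional, image). If $u,u'$ are non-proportional images, an image in a further direction has determinant $\pm1$ with both, so it is $\pm(u+u')$ or $\pm(u-u')$; not both occur, because $\det(u+u',u-u')=-2\det(u,u')=\pm2$. The walls containing $W$ are the preimages of the lines through the nonzero images, so there are two or three, and (a) follows.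

Let there be three, and let $\pm u_Q,\pm u_P,\pm u_R$ be the images along $H_1,H_2,H_3$. Choose the sign of $u_P$ so that $\lambda_1(u_P)=1$, and then the signs of $u_Q,u_R$ so that $u_R=u_P+u_Q$. Then $\lambda_1(u_Q)=0$ and $\lambda_1(u_R)=1$. Let $\lambda_2'$ be the functional with $\lambda_2'(u_P)=0$, $\lambda_2'(u_Q)=1$, so $\lambda_2'(u_R)=1$. Then $\lambda_2=\pm\lambda_2'$, and $\lambda_3=\pm(\lambda_1-\lambda_2')$, since $\lambda_1-\lambda_2'$ is primitive and vanishes on $u_R$. In the half-plane $\lambda_1>0$ the lines $\lambda_2'=0$ and $\lambda_2'=\lambda_1$ cut out three sectors, of which only $\{0<\lambda_2'<\lambda_1\}$ is not bounded by the line $\lambda_1=0$. So this is the sector of $\eta$, and $\lambda_2=\lambda_2'$, $\lambda_3=\lambda_1-\lambda_2$. This gives the table once the signs of the $a_i$ are changed so that all nonzero images are $u_P,u_Q$ or $u_R$. Turning from the sector of $\eta$ in either direction, one crosses one of its bounding walls, then $H_1$, then the other one.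
\end{proof}

\section{Three walls and $q\ge2$: the relation fails}\label{sec:fail}

\begin{proposition}\label{prop:fail}
If $W$ is spanned, three walls contain $F$ and $q\ge2$, then $\Phi_1\not\cong\Phi_2$.
\end{proposition}
\begin{proof}
Let $\chi=-a_i$ with $i\in Q$, so $\lambda_1(\chi)=0$, $\lambda_2(\chi)=-1$, $\lambda_3(\chi)=1$. Put $\mathcal F_1=\widetilde\Phi_1(L_\chi)$, $\mathcal F_2=\widetilde\Phi_2(L_\chi)$.

\emph{The complexes.} Since $k_2\ge2$, the values $\lambda_2(\chi)$ and $\lambda_1(\chi)$ are in the windows, and $\Gamma_1$ gives $\mathcal F_1=\mathcal I_{D_3}L_\chi$ with $D_3=\{x_P=y_Q=0\}\subset\mathcal M_{\bar\eta}$. Along $\Gamma_2$ the first crossing gives the analogous ideal sheaf, resolved by the truncated Koszul complex $\mathcal K$ with terms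
\[
L_\psi,\quad\psi=\chi-\sum_{i\in\mathsf A}a_i+\sum_{j\in\mathsf B}a_j\quad\text{in degree }1-|\mathsf A|-|\mathsf B|,\qquad \mathsf A\subset P,\ \mathsf B\subset Q,\ (\mathsf A,\mathsf B)\ne(\varnothing,\varnothing).
\]
Here $\lambda_1(\psi)=-|\mathsf A|\in[-p,0]\subset[-(k_1-1),0]$, because $r\ge1$; so crossing $H_1$ keeps the complex. Next, $\lambda_2(\psi)=|\mathsf B|-1\ge-1\ge-(k_2-1)$. By the rule (Proposition~\ref{prop:rule}), $\mathcal F_2$ is the subcomplex of $\mathcal K$ on $\mathcal M_{\bar\eta}$ with terms $\mathcal I^{\max(|\mathsf B|-1,0)}L_\psi$, where $\mathcal I=\mathcal I_{D_2}$, $D_2=\{x_Q=x_R=0\}$.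

Let $G=\mathcal K/\mathcal F_2$. Terms with $|\mathsf B|\le1$ do not contribute. (If $q=1$, then $G=0$, as in \S\ref{ss:three}.) So $G^0=0$, $G^{-1}=\bigoplus_{|\mathsf B|=2,\mathsf A=\varnothing}L_\psi/\mathcal IL_\psi$, and $G^{-2}$ is the sum of the terms $L_\psi/\mathcal I^2L_\psi$ with $|\mathsf B|=3$, $\mathsf A=\varnothing$, and $L_\psi/\mathcal IL_\psi$ with $|\mathsf B|=2$, $|\mathsf A|=1$. On $\mathcal M_{\bar\eta}$ the complex $\mathcal K$ resolves $\mathcal I_{D_3}L_\chi$, so $H^{-1}(\mathcal K)=0$, and
\[
H^{-1}(G)=\operatorname{coker}(G^{-2}\to G^{-1})\hookrightarrow H^0(\mathcal F_2).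
\]
This subsheaf is torsion, being supported on $D_2$. To apply Lemma~\ref{lem:fiber} we need a point of $M_{\bar\eta}$ where it is nonzero and that is not on $D_3$.

\emph{The point.} As $W$ is spanned, $\eta_F=\sum_{j\in J'}c_ja_j$ with $\{a_j\}_{j\in J'}$ a basis of $W$. Let $s$ have $x_i=0$, $y_i\ne0$ for $i\in P\cup Q\cup R$; for $j\in J'$ let only $x_j\ne0$ if $c_j>0$, only $y_j\ne0$ if $c_j<0$, and $x_j=y_j=0$ if $c_j=0$; all other coordinates are $0$. Then $\mu(s)=0$, and for $\epsilon>0$
\[
\mathrm{cone}(s)\ni\eta_F-\epsilon\Big((q+1)\sum_Pa_i+\sum_Qa_i+\sum_Ra_i\Big).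
\]
On this vector $\lambda_2=-\epsilon(q+r)<0$, $\lambda_3=-\epsilon((q+1)p-q)<0$, and $\lambda_1=\lambda_2+\lambda_3<0$. For small $\epsilon$ it therefore lies in the chamber of $\bar\eta$, and $s$ defines a point of $M_{\bar\eta}$. Moreover $s\in D_2$, $x_P(s)=0$ and $y_Q(s)\ne0$; in particular $s\notin D_3$, and $\mathcal F_1\cong L_\chi$ near $s$.

\emph{The fiber.} The components of the differential of $G$ involving $x_P$ vanish at $s$. So the fiber of $H^{-1}(G)$ at $s$ is the cokernel of contraction with the nonzero vector $y_Q(s)$ from $\Lambda^3\mathbb C^q$ to $\Lambda^2\mathbb C^q$. Contraction with a nonzero vector is exact, so this cokernel is isomorphic to the image of $\Lambda^2\mathbb C^q\to\Lambda^1\mathbb C^q$, which is the kernel of $\Lambda^1\mathbb C^q\to\Lambda^0\mathbb C^q$, of dimension $q-1\ge1$. So $H^0(\mathcal F_2)_s$ has nonzero torsion. By Lemma~\ref{lem:fiber}, $i^*\mathcal F_1\not\cong i^*\mathcal F_2$, and by Proposition~\ref{prop:restrict}, $\Phi_1(L_\chi|_{M_\eta})\not\cong\Phi_2(L_\chi|_{M_\eta})$.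
\end{proof}

\section{A criterion, and the case where $W$ is not spanned}\label{sec:criterion}

\subsection{Skyscrapers suffice}

To prove $\Phi_1\cong\Phi_2$ in the remaining cases we use the autoequivalence $\Omega=\Phi_2^{-1}\Phi_1$ of $D^b(M_\eta)$. Let $\mathbb C_x$ denote the skyscraper sheaf at a closed point $x$.

\begin{proposition}\label{prop:criterion}
If $\Omega(\mathbb C_x)\cong\mathbb C_x$ for all closed $x\in M_\eta$, then $\Phi_1\cong\Phi_2$.
\end{proposition}
\begin{proof}
The plan is to show that $\Omega$ has a kernel, that the hypothesis makes this kernel a line bundle on the diagonal, and that the line bundle is trivial. For the last point note that $0$ is in every window, so $\widetilde\Phi_1$ and $\widetilde\Phi_2$ take $\mathcal O=L_0$ to $\mathcal O$. By Proposition~\ref{prop:restrict}, $\Phi_1(\mathcal O)\cong\mathcal O\cong\Phi_2(\mathcal O)$, so $\Omega(\mathcal O)\cong\mathcal O$.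

\emph{$\Omega$ has a kernel $\mathcal P\in D^b(M_\eta\times M_\eta)$ whose support is proper over both factors.} All $M_\theta$ are projective over $\operatorname{Spec}\mathbb C[\mu^{-1}(0)]^K$. The kernels $\mathcal O_Z$ are supported on fiber products over this scheme, which are proper over both factors, and convolution preserves this. It remains to find such a kernel for the inverse of $\Phi_\eta^{\eta'}=Rq_{0*}Lp_0^*$ for adjacent chambers. The inverse is the right adjoint $Rp_{0*}q_0^!$. Since $q_0^!\mathcal E=Lq_0^*\mathcal E\otimes^Lq_0^!\mathcal O$ for perfect $\mathcal E$, its kernel is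
\[
\iota_*q_0^!\mathcal O_{M_{\eta'}}=R\mathcal Hom(\mathcal O_Z,\mathrm{pr}_1^*\omega_{M_\eta}[\dim M_\eta]),\qquad\iota:Z\hookrightarrow M_\eta\times M_{\eta'},
\]
because $q_0=\mathrm{pr}_2\circ\iota$ and $\mathrm{pr}_2^!\mathcal O=\mathrm{pr}_1^*\omega_{M_\eta}[\dim M_\eta]$. This complex is bounded and coherent, as the product is smooth, and is supported on $Z$.

\emph{$\mathcal P$ is a sheaf, flat over the first factor.} The derived restriction of $\mathcal P$ to $\{x\}\times M_\eta$ is $\Omega(\mathbb C_x)\cong\mathbb C_x$. By Nakayama the highest nonzero cohomology sheaf of $\mathcal P$ is in degree $0$. In the spectral sequence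
\[
E_2^{a,b}=\mathrm{Tor}_{-a}(H^b(\mathcal P),k(x))\Rightarrow H^{a+b}(\mathcal P\otimes^Lk(x))
\]
nothing can cancel $E_2^{-1,0}=\mathrm{Tor}_1(H^0(\mathcal P),k(x))$, since $E_2^{a,b}=0$ for $a>0$ or $b>0$. The abutment is $0$ in degree $-1$, so this Tor vanishes for all $x$, and $H^0(\mathcal P)$ is flat over the first factor by the local criterion. Hence $\mathcal P\otimes^Lk(x)\to H^0(\mathcal P)\otimes^Lk(x)$ is an isomorphism, both sides being in degree $0$, and $\tau_{<0}\mathcal P\otimes^Lk(x)=0$ for all $x$. By Nakayama $\tau_{<0}\mathcal P=0$.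

\emph{$\mathcal P\cong\mathcal O_\Delta$.} The support of $\mathcal P$ is the diagonal as a set. Let $T$ be its scheme-theoretic support; it is finite over the first factor. The sheaf $\mathrm{pr}_{1*}\mathcal P$ is flat with fibers of length $1$, hence a line bundle. As $\mathrm{pr}_{1*}\mathcal O_T$ acts on it faithfully, the composite
\[
\mathcal O\to\mathrm{pr}_{1*}\mathcal O_T\hookrightarrow\mathcal End(\mathrm{pr}_{1*}\mathcal P)=\mathcal O
\]
is the identity, and $\mathrm{pr}_{1*}\mathcal O_T=\mathcal O$. So $T$ is the graph of a morphism $M_\eta\to M_\eta$ that is the identity on closed points. As $M_\eta$ is reduced and separated, $T=\Delta$. Thus $\mathcal P=\Delta_*\mathcal N$ with $\mathcal N$ a line bundle, and $\mathcal N\cong\Omega(\mathcal O)\cong\mathcal O$. So $\Omega\cong\mathrm{id}$.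
\end{proof}

\subsection{$W$ not spanned}

This case occurs: for the unimodular weights $e_1,e_2,e_3,e_1+e_2+e_3$ the walls $\langle e_1,e_2\rangle$ and $\langle e_3,e_1+e_2+e_3\rangle$ meet in the line of $(1,1,0)$, which contains no $a_i$. The point is that the walls through a non-spanned $W$ do not interact: locally over $M_{\eta_F}$ at most one crossing is not the identity.

\begin{proposition}\label{prop:nonspanned}
If $W$ is not spanned, then $\Phi_1\cong\Phi_2$.
\end{proposition}
\begin{proof}
By Lemma~\ref{lem:spanned} every spanned subspace containing $\eta_F$ is an intersection of walls containing $F$. Two or more distinct such walls intersect in $W$, which is not spanned. So these subspaces are only $\mathfrak k^*_{\mathbb R}$ and the $H_j$. As in the proof of Lemma~\ref{lem:local}, considering the minimal face of $\mathrm{cone}(z)$ containing $\eta_F$, we see that the $\eta_F$-ss locus is covered by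
\[
U_{\mathrm{st}}=\{\eta_F\in\operatorname{int}\mathrm{cone}(z)\},\qquad U_j=\{\eta_F\in\mathrm{cone}(z_{J_j})\},\quad J_j=\{i:a_i\in H_j\},
\]
and that for $z\in U_j$ the point $\eta_F$ is interior to $\mathrm{cone}(z_{J_j})$ relative to $H_j$. Each of these sets is a union of sets $D(f)$ with $f$ a monomial of weight a positive multiple of $\eta_F$: take a positive combination of all nonvanishing weights at a given point, respectively of all nonvanishing weights in $H_j$. So, after intersection with $\mu^{-1}(0)$, they define open sets $V_{\mathrm{st}},V_j$ covering $M_{\eta_F}$, and for $\theta$ near $\eta_F$ the part of $M_\theta$ over $V_{\mathrm{st}}$ or $V_j$ is the quotient of the $\theta$-ss points of $\mu^{-1}(0)$ in $U_{\mathrm{st}}$ or $U_j$.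

Let $\theta$ be near $\eta_F$. Then $U_{\mathrm{st}}\subset\theta\text{-ss}$. On $U_j$, $\theta$-semistability depends only on the sign of $\lambda_j(\theta)$. If $\lambda_j(\theta)=0$, all points of $U_j$ are $\theta$-ss, since $\theta\in H_j$ is near $\eta_F$. If $\lambda_j(\theta)>0$, the $\theta$-ss points are those where some positive coordinate of $\lambda_j$ is nonzero: if a positive coordinate of weight $w$ is nonzero, then $\theta-\lambda_j(\theta)w\in H_j$ is near $\eta_F$, hence in $\mathrm{cone}(z_{J_j})$; if all vanish, $\lambda_j\le0$ on $\mathrm{cone}(z)$. If $\lambda_j(\theta)<0$, this applies with $-\lambda_j$ in place of $\lambda_j$.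

Over $V_j$, consider the crossing of $H_l$, $l\ne j$, through $\eta_0$ near $\eta_F$. As $\eta_0\notin W=H_l\cap H_j$, the covector $\lambda_j$ has the same nonzero sign at both chambers and at $\eta_0$. So both $M$'s and $M_{\eta_0}$ coincide over $V_j$, and the transform is the identity there. The crossing of $H_j$ uses over $V_j$ the kernel $\mathcal O_{M^+\times_{V_j}M^-}$, where $M^\pm$ are the quotients over $V_j$ for the two signs; this is the same for both paths. Over $V_{\mathrm{st}}$ all transforms are the identity.

All transforms have kernels on fiber products over $M_{\eta_F}$, so they commute with restriction to open subsets of $M_{\eta_F}$. Let $x\in M_\eta$ be a closed point lying over $V_j$ (or $V_{\mathrm{st}}$). Both $\Phi_1(\mathbb C_x)$ and $\Phi_2(\mathbb C_x)$ are supported over the image of $x$ in $M_{\eta_F}$, and their restrictions over $V_j$ (or $V_{\mathrm{st}}$) are isomorphic. Hence $\Phi_1(\mathbb C_x)\cong\Phi_2(\mathbb C_x)$, that is, $\Omega(\mathbb C_x)\cong\mathbb C_x$, and Proposition~\ref{prop:criterion} applies.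
\end{proof}

\section{$W$ spanned: when the relation holds}\label{sec:hold}

\begin{proposition}\label{prop:hold}
If $W$ is spanned, and either two walls contain $F$, or three walls contain $F$ and $q=1$, then $\Phi_1\cong\Phi_2$.
\end{proposition}

The proof occupies this section. We work on the deformation with $\widetilde\Omega=\widetilde\Phi_2^{-1}\widetilde\Phi_1$, an autoequivalence of $D^b(\mathcal M_\eta)$ by Proposition~\ref{prop:equiv}. Bundles in all windows are fixed by $\widetilde\Phi_1$ and $\widetilde\Phi_2$, and we want to propagate this to all $L_\chi$ through the exact complexes \eqref{eq:koszul}. Abstract isomorphisms $\widetilde\Omega L_\chi\cong L_\chi$ are not enough for that: they must commute with the multiplication maps in the complexes. We achieve this by prescribing the isomorphisms on a dense open set.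

\subsection{Compatible isomorphisms}

Let $\pi:\mathcal M_\eta\to\mathcal M_{\eta_F}$ be the natural projective morphism. By Proposition~\ref{prop:equiv} all functors involved, including the inverses, are given by correspondences over $\mathcal M_{\eta_F}$, so they commute with restriction to its open subsets. Let $V\subset\mathcal M_{\eta_F}$ be the open image of $\{\eta_F\in\operatorname{int}\mathrm{cone}(z)\}$; it is nonempty, since $\mathrm{cone}(z)=\mathfrak k^*_{\mathbb R}$ if no coordinate of $z$ vanishes. As in Lemma~\ref{lem:local}(i), over $V$ all the $\mathcal M_\theta$ and $\mathcal M_{\eta_0}$ involved equal $V$, and the functors are the identity. So there are natural isomorphisms $\beta_{j,\mathcal E}:\widetilde\Phi_j(\mathcal E)|_V\cong\mathcal E|_V$ for $j=1,2$, and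
\[
\gamma_{\mathcal E}:\ \widetilde\Omega(\mathcal E)|_V\xrightarrow{\ \beta_{2,\widetilde\Omega\mathcal E}^{-1}\ }(\widetilde\Phi_2\widetilde\Omega\mathcal E)|_V\cong(\widetilde\Phi_1\mathcal E)|_V\xrightarrow{\ \beta_{1,\mathcal E}\ }\mathcal E|_V
\]
is a natural isomorphism. Call an isomorphism $\alpha:\widetilde\Omega(\mathcal E)\to\mathcal E$ \emph{compatible} if $\alpha|_V=\gamma_{\mathcal E}$. Direct sums of compatible isomorphisms are compatible.

\begin{lemma}\label{lem:compatible}
\begin{enumerate}
\item[(i)] If $\mathcal E,\mathcal E'$ are torsion-free sheaves with compatible isomorphisms $\alpha,\alpha'$, then $\alpha'\widetilde\Omega(g)=g\alpha$ for all $g:\mathcal E\to\mathcal E'$.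
\item[(ii)] If $0\to\mathcal E\to\mathcal E'\to\mathcal E''\to0$ is exact with torsion-free terms, and $\mathcal E,\mathcal E'$ (or $\mathcal E',\mathcal E''$) have compatible isomorphisms, then so has the third sheaf.
\item[(iii)] If in an exact complex \eqref{eq:koszul} all line bundles outside one end term have compatible isomorphisms, then so has that end term.
\item[(iv)] If $\lambda_j(\chi)\in[-(k_j-1),0]$ for every wall $H_j\supset F$, then $L_\chi$ has a compatible isomorphism.
\end{enumerate}
\end{lemma}
Characters as in (iv) will be called \emph{good}.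
\begin{proof}
(i) Both sides are maps of sheaves into the torsion-free sheaf $\mathcal E'$, and they agree over the dense open set $\pi^{-1}(V)$ by naturality of $\gamma$.

(ii) The square formed by the two given isomorphisms commutes by (i), so by the axioms of triangulated categories there is an isomorphism of triangles. By naturality of $\gamma$, the restriction to $V$ of $\widetilde\Omega(\mathcal E)\to\widetilde\Omega(\mathcal E')\to\widetilde\Omega(\mathcal E'')$ is isomorphic to that of $\mathcal E\to\mathcal E'\to\mathcal E''$. Over $V$ the new component is therefore determined by its composite with the surjection $\widetilde\Omega(\mathcal E')|_V\to\widetilde\Omega(\mathcal E'')|_V$ (respectively with the injection $\mathcal E|_V\to\mathcal E'|_V$), and $\gamma$ has the same composite by naturality.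

(iii) Split the complex into short exact sequences, starting from the opposite end. The intermediate sheaves are subsheaves of vector bundles, hence torsion-free; apply (ii) repeatedly.

(iv) By the rule, $\widetilde\Phi_1(L_\chi)=L_\chi=\widetilde\Phi_2(L_\chi)$, and these identifications restrict over $V$ to $\beta_1$ and $\beta_2$. As $\widetilde\Phi_2$ is fully faithful, the isomorphism
\[
\widetilde\Phi_2\widetilde\Omega L_\chi\cong\widetilde\Phi_1L_\chi=L_\chi=\widetilde\Phi_2L_\chi
\]
is $\widetilde\Phi_2(\alpha)$ for an isomorphism $\alpha:\widetilde\Omega L_\chi\to L_\chi$. By naturality of $\beta_2$, $\alpha|_V=\beta_{2,L_\chi}\circ\widetilde\Phi_2(\alpha)|_V\circ\beta_{2,\widetilde\Omega L_\chi}^{-1}$. Here $\beta_{2,L_\chi}$ cancels the last identification $L_\chi=\widetilde\Phi_2L_\chi$, and what remains is $\beta_{2,\widetilde\Omega L_\chi}^{-1}$ followed by $(\widetilde\Phi_2\widetilde\Omega L_\chi)|_V\cong(\widetilde\Phi_1L_\chi)|_V$ and $\beta_{1,L_\chi}$, that is, $\gamma_{L_\chi}$.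
\end{proof}

\subsection{Reaching all line bundles}

\begin{lemma}\label{lem:all}
Under the hypotheses of Proposition~\ref{prop:hold}, every $L_\chi$, $\chi\in\mathfrak k_{\mathbb Z}^*$, has a compatible isomorphism $\widetilde\Omega(L_\chi)\cong L_\chi$.
\end{lemma}
\begin{proof}
Since $\lambda_j(\eta)>0$ for all $j$, the complexes \eqref{eq:koszul} for all $\lambda_j$ are exact on $\mathcal M_\eta$.

\emph{Two walls.} Let the position of $\chi$ be $(\lambda_1(\chi),\lambda_2(\chi))$. The good positions form the rectangle $[-(k_1-1),0]\times[-(k_2-1),0]$. Each $a_i\notin W$ lies in $H_1$ or $H_2$. So the complexes for $\lambda_1$ move only the first coordinate, through $k_1+1$ consecutive values with an end term at each extreme, and those for $\lambda_2$ move only the second, through $k_2+1$ values. By Lemma~\ref{lem:compatible}(iii) we reach first all positions with second coordinate in $[-(k_2-1),0]$, and then all positions.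

\emph{Three walls, $q=1$.} Let the position of $\chi$ be $(b,d)=(\lambda_2(\chi),\lambda_3(\chi))$. By the table in Lemma~\ref{lem:types}, the weights in $P$, $R$, $Q$ have positions $(0,1)$, $(1,0)$, $(1,-1)$. Let $\mathcal S\subset\mathbb Z^2$ be the set of positions such that every $L_\chi$ over it has a compatible isomorphism. Here $k_1=p+r$, $k_2=r+1$, $k_3=p+1$, and the windows are
\[
b\in[-r,0],\qquad d\in[-p,0],\qquad b+d\in[-(p+r-1),0].
\]
So $\mathcal S$ contains the rectangle $[-r,0]\times[-p,0]$ except possibly its corner $(-r,-p)$. The complexes \eqref{eq:koszul} with top term over $(b,d)$ have their terms at the positions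
\begin{itemize}
\item for $\lambda_1$ (coordinates $x_P,x_R$): $(b-j,\,d-l)$ with $0\le j\le r$, $0\le l\le p$;
\item for $\lambda_2$ (coordinates $x_Q,x_R$): $(b-j,\,d)$ and $(b-1-j,\,d+1)$ with $0\le j\le r$;
\item for $\lambda_3$ (coordinates $x_P,y_Q$): $(b,\,d-l)$ and $(b+1,\,d-1-l)$ with $0\le l\le p$.
\end{itemize}
The end terms are over $(b,d)$ and, respectively, $(b-r,d-p)$, $(b-1-r,d+1)$, $(b+1,d-1-p)$, and no other terms lie over these positions.

The complex for $\lambda_1$ with top $(0,0)$ occupies exactly the rectangle $[-r,0]\times[-p,0]$, and its lower end term is over the corner; so it gives $(-r,-p)\in\mathcal S$. Hence $\mathcal S\supset R_{(0,0)}$, where $R_v=v+[-r,0]\times[-p,0]$. We now show that $R_{(0,0)}\subset\mathcal S$ implies $R_{(\pm1,0)},R_{(0,\pm1)}\subset\mathcal S$. In each complex listed, exactly one term, an end term, is not yet known to be over $\mathcal S$ (see Figure~\ref{fig:step} for the first step).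
\begin{itemize}
\item \emph{Right.} For $-p\le d\le-1$ the complex for $\lambda_2$ with top $(1,d)$ has its other terms over $(1-j,d)$, $1\le j\le r$, and $(-j,d+1)$, $0\le j\le r$, all in $R_{(0,0)}$; it gives $(1,d)$. Then the complex for $\lambda_1$ with top $(1,0)$ gives $(1,0)$. So $R_{(1,0)}\subset\mathcal S$.
\item \emph{Left.} For $-p+1\le d\le0$ the complex for $\lambda_2$ with top $(0,d-1)$ has terms over $(-j,d-1)$, $0\le j\le r$, and $(-1-j,d)$, $0\le j\le r$; only $(-1-r,d)$ is new. Then the complex for $\lambda_1$ with top $(-1,0)$ gives $(-1-r,-p)$. So $R_{(-1,0)}\subset\mathcal S$.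
\item \emph{Up.} For $-r\le b\le-1$ the complex for $\lambda_3$ with top $(b,1)$ has its other terms over $(b,1-l)$, $1\le l\le p$, and $(b+1,-l)$, $0\le l\le p$, all in $R_{(0,0)}$; it gives $(b,1)$. Then the complex for $\lambda_1$ with top $(0,1)$ gives $(0,1)$. So $R_{(0,1)}\subset\mathcal S$.
\item \emph{Down.} For $-r+1\le b\le0$ the complex for $\lambda_3$ with top $(b-1,0)$ has terms over $(b-1,-l)$ and $(b,-1-l)$, $0\le l\le p$; only $(b,-1-p)$ is new. Then the complex for $\lambda_1$ with top $(0,-1)$ gives $(-r,-1-p)$. So $R_{(0,-1)}\subset\mathcal S$.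
\end{itemize}
These steps used only $R_{(0,0)}\subset\mathcal S$ and are invariant under translation. By induction $\mathcal S=\mathbb Z^2$.
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\draw[gray,->] (-2.7,-2.6)--(1.9,-2.6) node[right,black]{$b$};
\draw[gray,->] (-2.7,-2.6)--(-2.7,0.7) node[above,black]{$d$};
\foreach \x in {-2,-1,0,1} \node[below] at (\x,-2.6) {\small $\x$};
\foreach \y in {-2,-1,0} \node[left] at (-2.7,\y) {\small $\y$};
\foreach \x in {-2,-1,0} \foreach \y in {-2,-1,0} \fill (\x,\y) circle (2.5pt);
\foreach \y in {-2,-1,0} \draw (1,\y) circle (3pt);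
\foreach \x/\y in {1/-1,0/-1,-1/-1,0/0,-1/0,-2/0} \draw (\x-0.22,\y-0.22) rectangle (\x+0.22,\y+0.22);
\end{tikzpicture}
\caption{The step ``Right'' for $p=r=2$, $q=1$, in the plane of positions $(b,d)=(\lambda_2(\chi),\lambda_3(\chi))$. Dots: the rectangle $R_{(0,0)}$ of known positions. Circles: the new positions of $R_{(1,0)}$. Squares: the positions occupied by the exact Koszul complex for $\lambda_2$ with top $(1,-1)$; only the top is new.}
\label{fig:step}
\end{figure}

\subsection{End of the proof of Proposition~\ref{prop:hold}}

\emph{Skyscrapers on $\mathcal M_\eta$.} Let $x\in\mathcal M_\eta$ be a closed point and $\mathcal E=\widetilde\Omega(\mathbb C_x)$. It is supported on the projective scheme $\pi^{-1}(\pi(x))$. By Lemma~\ref{lem:all},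
\[
R\mathrm{Hom}(L_\chi,\mathcal E)\cong R\mathrm{Hom}(\widetilde\Omega L_\chi,\widetilde\Omega\mathbb C_x)\cong R\mathrm{Hom}(L_\chi,\mathbb C_x)=\mathbb C[0]\qquad\text{for all }\chi.
\]
Take $\chi=-m\eta$ with $m\gg0$; recall that $L_\eta$ is ample. By Serre vanishing, $\Gamma(\mathcal H^j(\mathcal E)\otimes L_{m\eta})$ is $0$ for $j\neq0$ and $\mathbb C$ for $j=0$. So $\mathcal E$ is a sheaf with Hilbert polynomial $1$, that is, $\mathcal E\cong\mathbb C_y$ for a closed point $y$. A section $g:\mathcal O\to L_{m\eta}$ vanishes at $x$ iff the induced map $\mathrm{Hom}(L_{m\eta},\mathbb C_x)\to\mathrm{Hom}(\mathcal O,\mathbb C_x)$ is zero. Applying $\widetilde\Omega$, and using that $\widetilde\Omega(g)$ corresponds to $g$ under the compatible isomorphisms (Lemma~\ref{lem:compatible}(i)), we see that this holds iff $g$ vanishes at $y$. Sections of powers of an ample bundle separate points, so $x=y$ and $\widetilde\Omega(\mathbb C_x)\cong\mathbb C_x$.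

\emph{Descent to $M_\eta$.} By Proposition~\ref{prop:restrict}, $i_*\Phi_j\cong\widetilde\Phi_ji_*$ for $j=1,2$. So
\[
\widetilde\Phi_2\,i_*\Omega\cong i_*\Phi_2\Omega\cong i_*\Phi_1\cong\widetilde\Phi_1\,i_*,
\]
and $i_*\Omega\cong\widetilde\Omega i_*$. For closed $x\in M_\eta$ we get $i_*\Omega(\mathbb C_x)\cong i_*\mathbb C_x$, whence $\Omega(\mathbb C_x)\cong\mathbb C_x$. By Proposition~\ref{prop:criterion}, $\Phi_1\cong\Phi_2$. \qed

\section{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:cells}]
If $W$ is not spanned, the relation holds by Proposition~\ref{prop:nonspanned}. If $W$ is spanned, then by Lemma~\ref{lem:types} two or three walls contain $F$. The relation fails for three walls and $q\ge2$ by Proposition~\ref{prop:fail}, and holds otherwise by Proposition~\ref{prop:hold}. Condition (iii) is $q\ge2$.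
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:functor}]
By \eqref{eq:relations} the functor exists iff no $2$-cell is of the type described in Theorem~\ref{thm:cells}. By Lemma~\ref{lem:spanned}, a spanned $W$ of codimension $2$ is an intersection of walls, so it contains a codimension-$2$ face $F$ with span $W$, and for every such $F$ the walls containing $F$ are those containing $W$; there are two or three. If there are two, all relations at the faces with span $W$ hold. If there are three, then as $\eta$ runs over the six chambers around $F$, each of the three walls occurs as $H_{\mathrm{mid}}$. So all relations at $F$ hold iff each of the three walls contains exactly one $a_i$ outside $W$. Since every $a_i$ outside $W$ lies on exactly one of the three walls, and each wall contains at least one of them, this means that exactly three $a_i$ lie outside $W$. Relations at faces whose span is not spanned always hold.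
\end{proof}

\begin{example}
For the weights $e_1,e_2,e_2,e_1+e_2$ of Theorem~\ref{thm:counter}, $W=0$ and four $a_i$ lie outside $W$. The line $\lambda_1=0$ is the only wall containing two of them, and it is $H_{\mathrm{mid}}$ for the chambers of $(2,1)$ and $(-2,-1)$ only. So of the six relations at $0$ exactly two fail.
\end{example}

\begin{example}
Let $n\ge3$ and let $a_1,\dots,a_n$ satisfy the single relation $\sum a_i=0$, so $c=n-1$ and any $n-1$ of the $a_i$ form a basis. On $\mu^{-1}(0)$ all products $x_iy_i$ are equal, to $\tau$ say, and $M_0$ is the surface $\prod x_i\cdot\prod y_i=\tau^n$; for $\eta$ in a chamber, $M_\eta$ is a resolution of the $A_{n-1}$ surface singularity. A spanned $W$ of codimension $2$ is spanned by $n-3$ of the $a_i$ and contains no others, since any $n-2$ of them are independent. So exactly three $a_i$ lie outside $W$, and the functor of Conjecture~\ref{conj} exists.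
\end{example}

\begin{thebibliography}{1}
\bibitem{thesis}
\emph{Hypertoric Varieties And Wall-Crossing},
\texttt{http://individual.utoronto.ca/hannigandaley/thesis.pdf}.
\end{thebibliography}

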